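\title{Suslin complexes of proper modulus pairs: a counterexample}

\begin{abstract}
A modulus pair $\mathcal X$ over a perfect field has a cubical Suslin complex $C_*(\mathcal X)$, made of finite correspondences that satisfy a modulus condition, and a derived Suslin complex $RC_*(\mathcal X)$, for which the internal Hom is taken in the derived category of Nisnevich sheaves. We disprove the conjecture that the natural map $C_*(\mathcal X)\to RC_*(\mathcal X)$ is an isomorphism for every proper $\mathcal X$. Over any perfect field, $\mathcal X=(\mathbb P^1,2\cdot\infty)\otimes(\mathbb P^1,0+\infty)$ is a counterexample. The obstruction is a residue on the exceptional curve of a blow-up, and it is detected by a $\bar\square$-invariant sheaf of differential forms whose first cohomology is not $\bar\square$-invariant.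
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Throughout, $k$ is a perfect field and $\Omega^1$ denotes K\"ahler differentials relative to $k$. We work in the setting of motives with modulus of Kahn, Saito and Yamazaki, which we recall first.

\subsection{Modulus pairs}

For smooth $k$-schemes $X$ and $Y$, Voevodsky's group $\mathrm{Cor}(X,Y)$ of finite correspondences is the free abelian group on the integral closed subschemes $Z\subset X\times Y$ that are finite and surjective over a connected component of $X$. These groups are the morphisms of an additive category $\mathrm{Cor}$. A morphism of schemes is viewed as a correspondence through its graph, compatibly with composition. If $r\colon T'\to T$ is finite and surjective between connected smooth schemes, the transpose of its graph is an element ${}^tr\in\mathrm{Cor}(T,T')$. We use two standard rules for composition.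
\begin{itemize}
\item[(C1)] Let $g\colon T\to X$ be a morphism with $T$ connected and let $Z\in\mathrm{Cor}(X,Y)$ be a generator. Then $Z\circ g=\sum n_iZ_i$ with generators $Z_i\subset T\times Y$ contained in $T\times_XZ$. If $Z$ is flat over $X$, then $Z\circ g$ is the cycle of the scheme $T\times_XZ$.
\item[(C2)] If a generator $Z\in\mathrm{Cor}(T,Y)$ with $T$ connected is smooth, with projections $r\colon Z\to T$ and $x\colon Z\to Y$, then $Z=x\circ{}^tr$.
\end{itemize}

A \emph{modulus pair} $\mathcal X=(\bar X,X_\infty)$ consists of a separated $k$-scheme of finite type $\bar X$ and an effective Cartier divisor $X_\infty\subset\bar X$ such that the \emph{interior} $X^o=\bar X\setminus X_\infty$ is smooth. It is \emph{proper} if $\bar X$ is proper over $k$. The additive category $\mathrm{MCor}$ has modulus pairs as objects, and $\mathrm{MCor}(\mathcal X,\mathcal Y)\subset\mathrm{Cor}(X^o,Y^o)$ is the subgroup spanned by the generators $Z$ with the following two properties, where $\bar Z^N$ is the normalization of the closure of $Z$ in $\bar X\times\bar Y$: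
\begin{itemize}
\item \emph{properness}: $\bar Z^N$ is proper over $\bar X$;
\item \emph{modulus condition}: $X_\infty|_{\bar Z^N}\ge Y_\infty|_{\bar Z^N}$, that is, the difference is effective.
\end{itemize}
Composition is that of $\mathrm{Cor}$, so an identity between morphisms of $\mathrm{MCor}$ can be checked on interiors. The tensor product is
\[
(\bar X,X_\infty)\otimes(\bar Y,Y_\infty)=(\bar X\times\bar Y,\ X_\infty\times\bar Y+\bar X\times Y_\infty),
\]
with unit $\mathbf 1=(\mathrm{Spec}\,k,\emptyset)$.

The modulus condition bounds the speed at which a correspondence runs to infinity in the target by the speed at which it runs to infinity in the source. Since $\bar Z^N$ is normal, the condition holds if and only if $v(X_\infty)\ge v(Y_\infty)$ for the valuation $v$ at each point of codimension one of $\bar Z^N$. For a valuation $v$ and a function $y$ we write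
\[
\mathrm{pol}_v(y)=\max(0,-v(y))
\]
for the pole order. If $y$ is the coordinate on $(\mathbb P^1,m\cdot\infty)$, the modulus has valuation $m\,\mathrm{pol}_v(y)$. For instance, $y\mapsto y^r$ lies in $\mathrm{MCor}((\mathbb P^1,m\cdot\infty),(\mathbb P^1,n\cdot\infty))$ exactly when $m\ge rn$. Most morphisms in this paper come from the next lemma.

\begin{lemma}\label{lem:admissible}
Let $\mathcal M,\mathcal N$ be modulus pairs and $\varphi\colon\bar M\to\bar N$ a morphism of schemes with $\varphi(M^o)\subset N^o$.
\begin{itemize}
\item[(a)] If $M_\infty\ge\varphi^*N_\infty$, then $\varphi|_{M^o}\in\mathrm{MCor}(\mathcal M,\mathcal N)$.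
\item[(b)] Suppose that $\varphi$ is proper, $M_\infty=\varphi^*N_\infty$, the interiors are connected, and $M^o\to N^o$ is finite and surjective. Then ${}^t(\varphi|_{M^o})\in\mathrm{MCor}(\mathcal N,\mathcal M)$. If $M^o\to N^o$ is an isomorphism, then $\varphi$ is an isomorphism $\mathcal M\cong\mathcal N$ in $\mathrm{MCor}$.
\end{itemize}
\end{lemma}

\begin{proof}
The closure of the graph of $\varphi$ over a component of $M^o$ is isomorphic to the closure of that component in $\bar M$, so its normalization is finite over $\bar M$. It is therefore proper over $\bar M$, and in case (b) proper over $\bar N$. The assumed relation between the divisors pulls back to it. In the last case ${}^t\varphi$ is inverse to $\varphi$ in $\mathrm{Cor}$, hence in $\mathrm{MCor}$.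
\end{proof}

In particular a blow-up with center in the boundary, equipped with the pulled-back modulus, is an isomorphism in $\mathrm{MCor}$. This is the feature of the category on which the counterexample rests.

\subsection{Sheaves, the cube, and two Suslin complexes}

Let $\mathrm{MPST}$ be the category of additive presheaves of abelian groups on $\mathrm{MCor}$, and put $\mathbb Z_{\mathrm{tr}}(\mathcal X)=\mathrm{MCor}(-,\mathcal X)$. It carries the closed tensor structure that extends $\otimes$ on representables; its unit $\mathbb Z_{\mathrm{tr}}(\mathbf 1)$ is again written $\mathbf 1$. An object $F$ is a \emph{Nisnevich sheaf} if for every $\mathcal Y$ the presheaf $U\mapsto F(U,Y_\infty\times_{\bar Y}U)$ on the small \'etale site of $\bar Y$ is a Nisnevich sheaf. The full subcategory $\mathrm{MNST}$ of Nisnevich sheaves contains the representables, and its inclusion has an exact left adjoint $a_{\mathrm{Nis}}$. A full subcategory of a Grothendieck category whose inclusion has an exact left adjoint is again a Grothendieck category, so $\mathrm{MNST}$ has enough injectives. For $A\in D(\mathrm{MNST})$ and a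 modulus pair $\mathcal M$ we write
\[
H^i(\mathcal M,A)=\mathrm{Hom}_{D(\mathrm{MNST})}(\mathbb Z_{\mathrm{tr}}(\mathcal M),A[i]).
\]
For a sheaf $F$ this is $\mathrm{Ext}^i_{\mathrm{MNST}}(\mathbb Z_{\mathrm{tr}}(\mathcal M),F)$, and $H^0(\mathcal M,F)=F(\mathcal M)$. By definition $H^i(\mathcal M,A)$ is contravariant in $\mathcal M\in\mathrm{MCor}$, so it does not change when the boundary is blown up.

The interval is $\bar\square=(\mathbb P^1_t,\{1\})$, with faces $t=0$ and $t=\infty$. The coordinate $s=t/(t-1)$ identifies it with $(\mathbb P^1_s,\infty)$, and the faces become the points $s=0$ and $s=1$. We denote them by $i_0,i_1\colon\mathbf 1\to\bar\square$, and the projection by $p\colon\bar\square\to\mathbf 1$; the same letters denote the tensor products of these maps with the identity of a pair $\mathcal M$. The multiplication $\mu(s,s')=ss'$ lies in $\mathrm{MCor}(\bar\square\otimes\bar\square,\bar\square)$: properness is automatic because $\mathbb P^1$ is proper, and $\mathrm{pol}_v(ss')\le\mathrm{pol}_v(s)+\mathrm{pol}_v(s')$ for every valuation. It satisfies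
\begin{equation}\label{eq:mu}
\mu\circ(\mathrm{id}\otimes i_1)=\mathrm{id},\qquad \mu\circ(\mathrm{id}\otimes i_0)=i_0p,
\end{equation}
so $\mu$ contracts $\bar\square$ to a point. The same formula does not contract $(\mathbb P^1_y,a\cdot\infty)$ when $a\ge2$: along the divisor $s=\infty$ the map $(y,s)\mapsto ys$ would require $1\ge a$.

Put $\bar\square^n=\bar\square^{\otimes n}$. With the faces above and the projections as degeneracies, $n\mapsto\mathbb Z_{\mathrm{tr}}(\bar\square^n)$ is a cocubical object. Let $K=\mathbb Z_{\mathrm{tr}}(\bar\square^\bullet)_{\deg}$ be the associated complex normalized with respect to degeneracies. Since $pi_0=\mathrm{id}$, the kernel $B=\ker(p\colon\mathbb Z_{\mathrm{tr}}(\bar\square)\to\mathbf 1)$ is a direct summand of $\mathbb Z_{\mathrm{tr}}(\bar\square)$, and $K$ is a cochain complex in degrees $\ge0$ with $K^n=B^{\otimes n}$. It begins with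
\[
\delta=i_1-i_0\colon\ K^0=\mathbf 1\longrightarrow K^1=B .
\]
(The opposite sign convention for $\delta$ changes only signs below.) The projection $\varepsilon\colon K\to K^0=\mathbf 1$ is a chain map.

Fix a modulus pair $\mathcal X$ and put $G=\mathbb Z_{\mathrm{tr}}(\mathcal X)$. The \emph{Suslin complex} is $C_*(\mathcal X)=\underline{\mathrm{Hom}}_{\mathrm{MPST}}(K,G)$. Thus $C_n(\mathcal X)(\mathcal M)$ is $\mathrm{MCor}(\mathcal M\otimes\bar\square^n,\mathcal X)$ modulo degenerate elements, $C_0(\mathcal X)=G$, and the last differential is $d\alpha=i_1^*\alpha-i_0^*\alpha$. We view $C_*(\mathcal X)$ in $D(\mathrm{MNST})$ through $a_{\mathrm{Nis}}$. For a complex $L$ in $\mathrm{MPST}$ put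
\[
R(L)=\underline{\mathrm{Hom}}_{D(\mathrm{MNST})}(a_{\mathrm{Nis}}L,G),
\]
the derived internal Hom. The \emph{derived Suslin complex} is $RC_*(\mathcal X)=R(K)$. There is a comparison map
\begin{equation}\label{eq:comparison}
c_L\colon\ a_{\mathrm{Nis}}\underline{\mathrm{Hom}}_{\mathrm{MPST}}(L,G)\to a_{\mathrm{Nis}}\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(L,G)\to R(L).
\end{equation}
The first arrow is the sheafification of the canonical map from the underived to the derived internal Hom; for $L=K$ this canonical map is known to be an isomorphism in $D(\mathrm{MPST})$. The second arrow is adjoint to the sheafification of the evaluation $\underline{\mathrm{Hom}}_{D(\mathrm{MPST})}(L,G)\otimes L\to G$. Both arrows are natural in $L$, and both are the identity of $G$ for $L=\mathbf 1$. The natural map $C_*(\mathcal X)\to RC_*(\mathcal X)$ is $c_K$.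

\subsection{The conjecture and the main theorem}

The following conjecture is posed in \cite{note}.

\begin{quote}
\textbf{Conjecture.} \emph{For every proper modulus pair $\mathcal X$, the natural map $C_*(\mathcal X)\to RC_*(\mathcal X)$ is an isomorphism in $D(\mathrm{MNST})$.}
\end{quote}

The conjecture would describe an object defined by an adjunction, $RC_*(\mathcal X)$, by an explicit complex of cycles. Since the first arrow of $c_K$ is an isomorphism, it asks whether sheafification commutes with the derived internal Hom out of $K$. Properness of $\mathcal X$ makes the properness condition in $\mathrm{MCor}(\mathcal M\otimes\bar\square^n,\mathcal X)$ automatic, so that only the modulus condition restricts the cycles.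

The complex $C_*(\mathcal X)$ is built to identify homotopic \emph{sections}: the two faces of $\alpha\in G(\mathcal M\otimes\bar\square)$ differ by the boundary $d\alpha$. For $\mathcal X=\mathbf 1$ the group $\mathrm{MCor}(\mathcal M\otimes\bar\square^n,\mathbf 1)$ is free on the connected components of $M^o\times\mathbb A^n$, so all its elements are degenerate for $n\ge1$ and $C_*(\mathbf 1)=\mathbf 1$. For $\mathcal X=\bar\square$ we have $d\mu=\mathrm{id}-i_0p$ by \eqref{eq:mu}, so in degree zero the interval is identified with a point. The complex $RC_*(\mathcal X)$ does more, for formal reasons: it also uses homotopies between \emph{cohomology classes} (Proposition~\ref{prop:vanish}). The natural guess, which the conjecture expresses, is that homotopy invariance imposed on sections propagates to cohomology. It does not.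

\begin{theorem}\label{thm:main}
Let $k$ be a perfect field, $a\ge2$, $b_0,b_1\ge1$, and
\[
\mathcal X=(\mathbb P^1,a\cdot\infty)\otimes(\mathbb P^1,b_0\cdot0+b_1\cdot\infty).
\]
Then $C_*(\mathcal X)\to RC_*(\mathcal X)$ is not an isomorphism in $D(\mathrm{MNST})$. More precisely, for $\mathcal W=(\mathbb A^1,a\cdot0)\otimes\bar\square$ the map
\[
H^1(\mathcal W,C_*(\mathcal X))\longrightarrow H^1(\mathcal W,RC_*(\mathcal X))
\]
is not injective.
\end{theorem}

As $\mathcal X$ is proper, the conjecture is false over every perfect field; the smallest instance is $(\mathbb P^1,2\cdot\infty)\otimes(\mathbb P^1,0+\infty)$. Theorem~\ref{thm:general} replaces the second factor by more general proper pairs, which gives counterexamples in every dimension $\ge2$, and treats rational coefficients in characteristic zero.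

\subsection{The method}

We construct a class $f\in H^1(\mathcal W,G)$ with two properties. First, $i_0^*f=0$. The multiplication $\mu$ is then a homotopy from $f$ to zero, and this kills $f$ in $RC_*(\mathcal X)$. Second, $f$ has nonzero image under a map $G\to F$ to a sheaf $F$ on whose sections $i_0^*=i_1^*$. Such a map factors through $C_*(\mathcal X)$, so $f$ survives there. These two formal steps occupy Section~\ref{sec:formal}.

The class $f$ is a Mayer--Vietoris boundary for a cover of a blow-up of $\bar W$, and its nonvanishing comes down to the residue of $dz/z$ on the exceptional curve. Section~\ref{sec:geometry} carries out this computation by hand, using only rational $1$-forms and their pole orders. Section~\ref{sec:sheaf}, the technical core, constructs a sheaf $F_a\in\mathrm{MNST}$ of $1$-forms that allows exactly the poles needed and still satisfies $i_0^*=i_1^*$. Sections~\ref{sec:proof} and~\ref{sec:general} assemble the proofs.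

\section{A residue on an exceptional curve}\label{sec:geometry}

Fix $a\ge2$. Let $\mathcal Y=(\mathbb A^1_x,a\cdot0)$ and $\mathcal W=\mathcal Y\otimes\bar\square$, so that
\[
\bar W=\mathbb A^1_x\times\mathbb P^1_s,\qquad W_\infty=a\cdot\{x=0\}+\{s=\infty\}.
\]
We look for a \v{C}ech $1$-cocycle of differential forms that is not a coboundary when only simple poles are permitted along the boundary. Here a rational $1$-form on a smooth surface has \emph{at most a simple pole} along a prime divisor $D$ if it lies in $\pi^{-1}\Omega^1_{R}$, where $R$ is the local ring at the generic point of $D$ and $\pi$ a uniformizer.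

The source of such a class should be $H^1(\mathbb P^1,\Omega^1)\ne0$ for a projective line in the boundary. The first candidate is $\{0\}\times\mathbb P^1$, with the cover $\{s\ne1\}$, $\{s\ne\infty\}$ and the cocycle $x^{-1}\,ds/(s-1)$. It fails: on $\{s\neq1\}$ this form has only simple poles, along $x=0$ and along $s=\infty$, so it is a coboundary. The pole permitted at $s=\infty$ absorbs the residue. We need a projective line that avoids $s=\infty$, and a blow-up provides one without changing the object of $\mathrm{MCor}$.

\subsection{The surface}

Put $u=s-1$. Let $\beta\colon S\to\bar W$ be the blow-up at the point $q=\{x=u=0\}$, and let $\mathcal S=(S,S_\infty)$ with $S_\infty=\beta^*W_\infty$. Since $q\in W_\infty$, Lemma~\ref{lem:admissible}(b) shows that $\beta$ is an isomorphism $\mathcal S\cong\mathcal W$ in $\mathrm{MCor}$. Let $C\cong\mathbb P^1$ be the exceptional curve, $D_0$ and $D_1$ the strict transforms of $\{x=0\}$ and $\{u=0\}$, and $D_\infty$ the preimage of $\{s=\infty\}$. Then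
\[
\mathrm{div}(x)=D_0+C,\qquad S_\infty=aD_0+aC+D_\infty,\qquad C\cap D_\infty=\emptyset;
\]
see Figure~\ref{fig:S}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (0,-2.1)--(0,2.1) node[above] {$D_0$ (mult.\ $a$)};
\draw[very thick] (-1,1.5)--(4.2,1.5) node[right] {$D_\infty$: $s=\infty$ (mult.\ $1$)};
\draw[very thick] (-0.8,0.8)--(2.2,-0.7) node[below right] {$C$ (mult.\ $a$)};
\draw[dashed] (0.7,-0.3)--(4.2,-0.3) node[right] {$D_1$: face $s=1$};
\draw[dashed] (-1,-1.6)--(4.2,-1.6) node[right] {face $s=0$};
\fill (0,0.4) circle (2pt) node[above right] {$z=\infty$};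
\fill (1.4,-0.3) circle (2pt) node[above right] {$z=0$};
\end{tikzpicture}
\caption{The blow-up $S$ of $\mathbb A^1_x\times\mathbb P^1_s$ at $x=0$, $s=1$. Solid curves are the components of the modulus, with their multiplicities; dashed curves are the two faces of the interval. The function $z=(s-1)/x$ is a coordinate on the exceptional curve $C$; its fiber over $0$ is $D_1$ and its fiber over $\infty$ is $D_0\cup D_\infty$.}
\label{fig:S}
\end{figure}

The function $z=u/x$ defines a morphism $z\colon S\to\mathbb P^1$. Indeed, the part of $S$ where $s\ne\infty$ is the blow-up of the $(x,u)$-plane at the origin, and there $z$ is the projection onto the space of lines through the origin. Near $s=\infty$, with $w=1/s$, the function $1/z=xw/(1-w)$ is regular and vanishes on $D_\infty$. Hence $z$ restricts to a coordinate on $C$,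
\[
z^{-1}(0)=D_1,\qquad z^{-1}(\infty)=D_0\cup D_\infty,\qquad z^{-1}(\mathbb P^1\setminus\{\infty\})=\mathrm{Spec}\,k[x,z],
\]
and in the last chart $u=xz$, $C=\{x=0\}$, and the modulus is $a\cdot\{x=0\}$.

Let $\Sigma\subset\mathbb P^1$ be a finite set of closed points containing $0$ and $\infty$. For Theorem~\ref{thm:main} only $\Sigma=\{0,\infty\}$ is needed, and the reader may keep this case in mind. Put $P_\Sigma=\mathbb P^1\setminus\Sigma$ and
\[
U=z^{-1}(\mathbb P^1\setminus\{0\}),\qquad V=z^{-1}\bigl(\mathbb P^1\setminus(\Sigma\setminus\{0\})\bigr).
\]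
Then $U\cup V=S$, the open set $V$ lies in $\mathrm{Spec}\,k[x,z]$, and $U\cap V=\mathbb A^1_x\times P_\Sigma$. Let $\mathcal U$, $\mathcal V$, $\mathcal U\cap\mathcal V$ be these open sets with the restricted modulus, which is $a\cdot\{x=0\}$ on $V$ and on $U\cap V$.

\begin{lemma}\label{lem:face}
The face $i_0\colon\mathcal Y\to\mathcal W\cong\mathcal S$ factors in $\mathrm{MCor}$ as $\mathcal Y\to\mathcal U\to\mathcal S$.
\end{lemma}

\begin{proof}
The curve $\mathbb A^1\times\{s=0\}$ has $u=-1$, so it avoids $q$ and lifts to $S$, where it avoids $D_1$ and thus lies in $U=S\setminus D_1$. The modulus of $\mathcal U$ pulls back to $a\cdot0$ on it. Apply Lemma~\ref{lem:admissible}(a).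
\end{proof}

\subsection{The cocycle}

On the interior of $\mathcal U\cap\mathcal V$ consider the form
\[
\omega=x^{-1}\,\frac{dz}{z},
\]
which has a simple pole along $C$. Take $\Sigma=\{0,\infty\}$ for a moment. Then $U^o=(U\cap V)^o$, both being the complement of $D_0\cup D_1\cup D_\infty\cup C$, so $\omega=\omega+0$ is a coboundary if poles are unrestricted: the class we are after is invisible on interiors. But $dz/z=du/u-dx/x$, so $\omega$ has a double pole along $D_0$. One can move this pole to $V$ by writing $\omega=du/(xu)-dx/x^2$. Now the first term has a simple pole along $D_0$, but both terms have double poles along $C$, because $du/u=dx/x+dz/z$. No choice does better.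

\begin{lemma}\label{lem:residue}
There is no decomposition $\omega=\omega_U+\omega_V$ on $(U\cap V)^o$ in which $\omega_U\in\Omega^1(U^o)$ has at most simple poles along $C$ and $D_0$, and $\omega_V\in\Omega^1(V^o)$ has at most a simple pole along $C$.
\end{lemma}

\begin{proof}
Suppose there is one. The function $x$ is regular on $S$ and is a uniformizer at the generic points of $C$ and $D_0$. So $x\omega_U$ is regular at all points of codimension one of the smooth surface $U\setminus D_\infty$, and, $\Omega^1$ being locally free, it is regular on $U\setminus D_\infty$. This open set contains $C\setminus\{0\}$. In the same way $x\omega_V$ is regular on $V$, whose boundary is $V\cap C$. The equality $dz/z=x\omega_U+x\omega_V$ of regular forms holds on a dense open subset of $U\cap V$, hence on $U\cap V$. Pulling it back to $C$ gives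
\[
\frac{dz}{z}=\alpha_U+\alpha_V,\qquad\alpha_U\in\Omega^1(C\setminus\{0\}),\quad\alpha_V\ \text{regular at }z=0 .
\]
The space $\Omega^1(C\setminus\{0\})$ is spanned by the forms $(1/z)^nd(1/z)=-z^{-n-2}dz$ with $n\ge0$. Expand at $z=0$ and compare the coefficients of $z^{-1}dz$: the left side gives $1$, and each term on the right gives $0$.
\end{proof}

The contrast with the first candidate is this. The only other boundary component that $C$ meets is $D_0$, and the simple pole permitted along $D_0$ is used up by the factor $x^{-1}$, since $x$ vanishes on $D_0$ as well as on $C$. Nothing is left to absorb the residue at $z=\infty$.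

For $\Sigma=\{0,\infty\}$ the form $\omega$ is the pullback of $y\,dz/z$ under $(x,z)\mapsto(y,z)=(1/x,z)$. This dictates the shape of $\mathcal X$ in Theorem~\ref{thm:main}: the first factor receives $1/x$, and the second has interior $\mathbb G_m$.

\section{Dying in $RC_*(\mathcal X)$ and surviving in $C_*(\mathcal X)$}\label{sec:formal}

In this section $\mathcal X$ is an arbitrary modulus pair and $G=\mathbb Z_{\mathrm{tr}}(\mathcal X)$.

\subsection{The derived side}

We use three properties of the derived internal Hom $R(-)$.
\begin{itemize}
\item[(R1)] $L\mapsto R(L)$ is an additive contravariant functor, and the map $\varphi^*$ induced by a chain map $\varphi$ depends only on its homotopy class.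
\item[(R2)] For $N$ a direct summand of a representable, adjunction together with $\mathbb Z_{\mathrm{tr}}(\mathcal M)\otimes\mathbb Z_{\mathrm{tr}}(\mathcal M')=\mathbb Z_{\mathrm{tr}}(\mathcal M\otimes\mathcal M')$ gives
\[
H^i(\mathcal M,R(N))\cong\mathrm{Hom}_{D(\mathrm{MNST})}(\mathbb Z_{\mathrm{tr}}(\mathcal M)\otimes N,G[i]),
\]
naturally in $N$.
\item[(R3)] The composite $G=C_0(\mathcal X)\to C_*(\mathcal X)\to RC_*(\mathcal X)$ equals $\varepsilon^*\colon G=R(\mathbf 1)\to R(K)$.
\end{itemize}
Property (R3) is the naturality of \eqref{eq:comparison} for $\varepsilon\colon K\to\mathbf 1$: the map $\underline{\mathrm{Hom}}_{\mathrm{MPST}}(\varepsilon,G)$ is the inclusion of $C_0(\mathcal X)$, and $c_{\mathbf 1}=\mathrm{id}_G$.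

\begin{proposition}\label{prop:vanish}
Let $\mathcal M$ be a modulus pair, $\mathcal N=\mathcal M\otimes\bar\square$, and let $f\in H^i(\mathcal N,G)$ satisfy $i_0^*f=0$ in $H^i(\mathcal M,G)$. Then the image of $f$ in $H^i(\mathcal N,RC_*(\mathcal X))$ is zero.
\end{proposition}

\begin{proof}
We show that $f$ is in the image of $\delta^*\colon R(B)\to R(\mathbf 1)=G$ and that $\varepsilon^*\delta^*=0$; by (R3) this suffices.

Let $e=i_0p$ be the endomorphism of $\mathbb Z_{\mathrm{tr}}(\mathcal N)$ acting on the factor $\bar\square$, and let $h$ be the composite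
\[
\mathbb Z_{\mathrm{tr}}(\mathcal N)\otimes B\ \subset\ \mathbb Z_{\mathrm{tr}}(\mathcal M\otimes\bar\square\otimes\bar\square)\xrightarrow{\ \mathrm{id}_{\mathcal M}\otimes\mu\ }\mathbb Z_{\mathrm{tr}}(\mathcal N).
\]
By \eqref{eq:mu}, $h\circ(\mathrm{id}\otimes\delta)=1-e$. Since $f\circ e=p^*i_0^*f=0$, we obtain
\[
f=f\circ(1-e)=(f\circ h)\circ(\mathrm{id}\otimes\delta).
\]
Let $\phi\in H^i(\mathcal N,R(B))$ correspond to $f\circ h$ under (R2). Naturality of (R2) for $\delta\colon\mathbf 1\to B$ gives $f=\delta^*\phi$.

The chain map $\delta\varepsilon\colon K\to\mathbf 1\to B[0]$ is null-homotopic. A homotopy is the identity $K^1=B\to B$: its composite with the differential $K^0\to K^1$ is $\delta$, and $B[0]$ is zero in all other degrees. By (R1), $\varepsilon^*\delta^*=(\delta\varepsilon)^*=0$.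
\end{proof}

\begin{remark}\label{rem:lift}
The proof shows where $C_*(\mathcal X)$ can differ. Suppose that $\phi=c_B(\phi')$ for some $\phi'\in H^i(\mathcal N,C_1(\mathcal X))$. Naturality of \eqref{eq:comparison} for $\delta$ gives $f=d\phi'$, and then $f$ already dies in $C_*(\mathcal X)$, because $C_1(\mathcal X)\xrightarrow{d}C_0(\mathcal X)\to C_*(\mathcal X)$ is null-homotopic. The homotopy $\phi$ is a cohomology class on $\mathcal N\otimes\bar\square$ with coefficients in $G$, and nothing forces it to come from a class on $\mathcal N$ with coefficients in $C_1(\mathcal X)$.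
\end{remark}

\subsection{The underived side}

To prove that a class is nonzero in $C_*(\mathcal X)$ we map $C_*(\mathcal X)$ to a sheaf in which one can compute. Call $F\in\mathrm{MPST}$ \emph{$\bar\square$-invariant} if $i_0^*=i_1^*\colon F(\mathcal M\otimes\bar\square)\to F(\mathcal M)$ for all $\mathcal M$. This is equivalent to bijectivity of all maps $p^*\colon F(\mathcal M)\to F(\mathcal M\otimes\bar\square)$. Indeed, if $p^*$ is bijective, both $i_0^*$ and $i_1^*$ are its inverse; conversely $p^*$ is always injective, and comparing the two faces of $\mu^*\alpha$ gives $\alpha=p^*i_0^*\alpha$ by \eqref{eq:mu}.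

\begin{lemma}\label{lem:detect}
Let $F\in\mathrm{MNST}$ be $\bar\square$-invariant and $\eta\in F(\mathcal X)$. Then the morphism $\eta\colon G\to F$, $\gamma\mapsto\gamma^*\eta$, factors in $D(\mathrm{MNST})$ as $G\to C_*(\mathcal X)\xrightarrow{\psi}F$.
\end{lemma}

\begin{proof}
For $\alpha\in\mathrm{MCor}(\mathcal M\otimes\bar\square,\mathcal X)$ we have $(d\alpha)^*\eta=i_1^*(\alpha^*\eta)-i_0^*(\alpha^*\eta)=0$. So $\eta$ kills the image of $d\colon C_1(\mathcal X)\to C_0(\mathcal X)=G$ and extends to a chain map $C_*(\mathcal X)\to F[0]$ in $\mathrm{MPST}$. Apply $a_{\mathrm{Nis}}$, which fixes $G$ and $F$.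
\end{proof}

\subsection{Mayer--Vietoris}

The classes in $H^1$ are produced by the following exact sequence.

\begin{lemma}\label{lem:MV}
Let $\mathcal S=(S,S_\infty)$ be a modulus pair and $S=U\cup V$ an open cover, and give $U$, $V$, $U\cap V$ the restricted modulus. For $F\in\mathrm{MNST}$ there is an exact sequence, natural in $F$,
\[
F(\mathcal U)\oplus F(\mathcal V)\to F(\mathcal U\cap\mathcal V)\xrightarrow{\ \partial\ }H^1(\mathcal S,F)\to H^1(\mathcal U,F)\oplus H^1(\mathcal V,F).
\]
\end{lemma}

\begin{proof}
Let $F\to J^\bullet$ be an injective resolution in $\mathrm{MNST}$. By the Yoneda lemma, $H^i(\mathcal M,F)$ is the cohomology of $J^\bullet(\mathcal M)$. It suffices to show that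
\[
0\to J^n(\mathcal S)\to J^n(\mathcal U)\oplus J^n(\mathcal V)\to J^n(\mathcal U\cap\mathcal V)\to0
\]
is exact for every $n$. On the left and in the middle this is the sheaf condition for the cover $\{U,V\}$ of $S$. For surjectivity, note that $\mathbb Z_{\mathrm{tr}}(\mathcal U\cap\mathcal V)\to\mathbb Z_{\mathrm{tr}}(\mathcal U)$ is a monomorphism: a generator $Z\subset M^o\times(U\cap V)^o$ is finite over $M^o$, hence closed in $M^o\times U^o$, and is sent to itself. As $J^n$ is injective, $J^n(\mathcal U)\to J^n(\mathcal U\cap\mathcal V)$ is already surjective.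
\end{proof}

\section{A $\bar\square$-invariant sheaf of differential forms}\label{sec:sheaf}

We need a sheaf $F\in\mathrm{MNST}$ of $1$-forms to which both Lemma~\ref{lem:residue} and Lemma~\ref{lem:detect} apply. A bound on pole orders along the components of $Y_\infty$ is not a workable definition: $\bar Y$ may be singular, the condition must be unchanged by blow-ups in the boundary, and it must be preserved by correspondences. We therefore impose a bound for every map from a discrete valuation ring. The bound must also be small enough for invariance. The obvious choice, pole order at most the multiplicity of the modulus, is too large (Remark~\ref{rem:a1}).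

\subsection{Geometric valuation rings and traces}

A \emph{geometric DVR} is a discrete valuation ring $R$ essentially of finite type over $k$; we write $E$ for its fraction field, $v$ for its valuation, and $\pi$ for a uniformizer. Such a ring is the localization $A_{\mathfrak p}$ of a finitely generated domain at a prime of height one. As $k$ is perfect, $\mathrm{Spec}\,A$ is smooth near the regular point $\mathfrak p$. So $R=\mathcal O_{T,\eta}$ for a smooth affine integral scheme $T$ and a point $\eta$ of codimension one, the module $\Omega^1_R$ is free of finite rank, and $\Omega^1_R\subset\Omega^1_E$.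

A \emph{presheaf with transfers} is an additive contravariant functor from $\mathrm{Cor}$ to abelian groups. We use the following published fact; see \cite{CR} for the action of correspondences on Hodge cohomology and the projection formula, and see also the appendices of \cite{KSY}.
\begin{itemize}
\item[(T)] $\Omega^1$ is a presheaf with transfers on smooth $k$-schemes, with the usual pullbacks. For $r\colon T'\to T$ finite and surjective between connected smooth schemes, ${}^tr$ acts by a map $r_*\colon\Omega^1(T')\to\Omega^1(T)$ with $r_*(r^*c\cdot\alpha)=c\,r_*\alpha$ for $c\in\mathcal O(T)$.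
\end{itemize}

Let $L/E$ be a finite extension of finitely generated fields over $k$, not necessarily separable. Choose a smooth affine integral scheme $T$ with function field $E$ and let $r\colon T'\to T$ be its normalization in $L$, a finite surjective morphism. After shrinking $T$, the scheme $T'$ is smooth, since $k$ is perfect. By (C1) the maps $r_*$ commute with restriction to open subsets $T_1\subset T$ and their preimages. The colimit over nonempty $T_1$ is a map
\[
\mathrm{Tr}_{L/E}\colon\Omega^1_L\to\Omega^1_E ,
\]
which is $E$-linear by (T). It does not depend on $T$, because two models of $E$ have isomorphic dense open subsets. For the same reason, any $r_*$ as in (T) is the restriction of the trace for the extension of function fields.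

\begin{lemma}\label{lem:trace}
Let $L/E$ be as above.
\begin{itemize}
\item[(a)] Let $R$ be a geometric DVR with fraction field $E$ and $R_L$ its integral closure in $L$. Then $R_L$ is finite over $R$, its localizations at maximal ideals are geometric DVRs, and $\mathrm{Tr}_{L/E}(\Omega^1_{R_L})\subset\Omega^1_R$.
\item[(b)] If $L/E$ is separable, then $\mathrm{Tr}_{L/E}(\lambda\alpha)=\mathrm{tr}_{L/E}(\lambda)\,\alpha$ for $\lambda\in L$ and $\alpha\in\Omega^1_E$, where $\mathrm{tr}$ is the field trace.
\end{itemize}
\end{lemma}

Part (b) is used only in Section~\ref{sec:general}.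

\begin{proof}
(a) Write $R=\mathcal O_{T,\eta}$ as above and let $r\colon T'\to T$ be the normalization in $L$. Then $R_L=\mathcal O(T')\otimes_{\mathcal O(T)}R$ is a normal domain of dimension one, finite over $R$, which gives the first two claims. The singular locus of the normal scheme $T'$ has codimension $\ge2$, so its image under the finite map $r$ is closed of codimension $\ge2$ and misses $\eta$. After shrinking $T$ around $\eta$, the scheme $T'$ is smooth. For each affine open neighborhood $T_1$ of $\eta$, fact (T) gives $r_*\colon\Omega^1(r^{-1}T_1)\to\Omega^1(T_1)\subset\Omega^1_R$, compatibly with $\mathrm{Tr}_{L/E}$. Since $\Omega^1_{R_L}$ is the colimit of the groups $\Omega^1(r^{-1}T_1)$, the last claim follows.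

(b) Let $E'/E$ be a finite Galois extension that splits $L$. Choose $T$ so small that the normalizations $r\colon T'\to T$ in $L$ and $\varphi\colon T''\to T$ in $E'$ are \'etale. The scheme $T''\times_TT'$ is finite \'etale over $T''$ with generic fiber $\mathrm{Spec}(E'\otimes_EL)=\coprod_\sigma\mathrm{Spec}\,E'$, where $\sigma$ runs over the $E$-embeddings $L\to E'$. Each of its components is finite and birational over the normal scheme $T''$, hence is the graph of a morphism $\sigma\colon T''\to T'$ over $T$. By (C1), ${}^tr\circ\varphi=\sum_\sigma\sigma$, so $\varphi^*r_*=\sum_\sigma\sigma^*$. In the colimit,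
\[
\varphi^*\mathrm{Tr}_{L/E}(\lambda\alpha)=\sum_\sigma\sigma(\lambda)\,\varphi^*\alpha=\varphi^*\bigl(\mathrm{tr}_{L/E}(\lambda)\alpha\bigr),
\]
and $\varphi^*\colon\Omega^1_E\to\Omega^1_{E'}=E'\otimes_E\Omega^1_E$ is injective.
\end{proof}

\subsection{The definition of $F_a$}

A \emph{test} of a modulus pair $\mathcal M$ is a morphism $\rho\colon\mathrm{Spec}\,R\to\bar M$ from a geometric DVR that sends the generic point into $M^o$. Its \emph{multiplicity} is $m_\rho=v(\rho^*M_\infty)\ge0$; it is positive exactly when the closed point goes to $M_\infty$.

\begin{definition}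
For $a\ge2$ let
\[
F_a(\mathcal M)=\bigl\{\alpha\in\Omega^1(M^o)\ :\ \rho^*\alpha\in\pi^{-\lceil m_\rho/a\rceil}\,\Omega^1_R\ \text{ for every test }\rho\colon\mathrm{Spec}\,R\to\bar M\bigr\}.
\]
\end{definition}

The bound $\lceil m/a\rceil$ is chosen for three properties. It is nondecreasing in $m$ and satisfies $\lceil em/a\rceil\le e\lceil m/a\rceil$ for integers $e\ge1$, because the right side is an integer $\ge em/a$; this yields transfers. It equals $1$ for $1\le m\le a$, in particular for $m=1$ and $m=2$; this yields invariance and the link with Lemma~\ref{lem:residue}. And $\lceil(an+m)/a\rceil=n+\lceil m/a\rceil$; this yields the section $y\,dz/z$.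

\begin{proposition}\label{prop:transfers}
$F_a$ is a subobject of $\mathcal M\mapsto\Omega^1(M^o)$ in $\mathrm{MPST}$.
\end{proposition}

\begin{proof}
Each $F_a(\mathcal M)$ is a subgroup. Let $Z\in\mathrm{MCor}(\mathcal M_1,\mathcal M_2)$ be a generator, $\alpha\in F_a(\mathcal M_2)$, and $\rho\colon\mathrm{Spec}\,R\to\bar M_1$ a test of multiplicity $m$. We must bound the pole of $\rho^*Z^*\alpha$. We write this form as a sum of traces, bound the poles upstairs by the modulus condition, and descend by Lemma~\ref{lem:trace}(a).

\emph{Trace formula.} Choose a smooth connected affine $T$ with function field $E$ and a morphism $g\colon T\to M_1^o$ extending $\rho|_{\mathrm{Spec}\,E}$. By (C1), $Z\circ g=\sum n_iZ_i$ with $Z_i\subset T\times_{M_1^o}Z$. After shrinking $T$ all $Z_i$ are smooth, and (C2) gives $Z_i=x_i\circ{}^tr_i$ with the projections $r_i\colon Z_i\to T$ and $x_i\colon Z_i\to M_2^o$. Let $L_i$ be the function field of $Z_i$. At the generic point of $T$,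
\[
\rho^*Z^*\alpha=\sum_in_i\,\mathrm{Tr}_{L_i/E}(x_i^*\alpha),
\]
and $x_i\colon\mathrm{Spec}\,L_i\to M_2^o$ factors through a map $\mathrm{Spec}\,L_i\to Z$ lying over $\rho$.

\emph{Modulus estimate.} Fix $i$, put $L=L_i$, and let $R_1$ be the localization of $R_L$ at a maximal ideal, with ramification index $e$ over $R$. Let $\bar Z$ be the closure of $Z$ in $\bar M_1\times\bar M_2$. Since $\bar Z^N\to\bar M_1$ is proper and $\bar Z^N\to\bar Z$ is surjective, $\bar Z\to\bar M_1$ is proper. By the valuative criterion, $\mathrm{Spec}\,L\to Z$ extends to a map $\mathrm{Spec}\,R_1\to\bar Z$ over $\rho$. Its projection to $\bar M_2$ is a test of $\mathcal M_2$, say of multiplicity $m_2$. We claim that $m_2\le em$.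

The modulus condition lives on $\bar Z^N$, so we lift to it. As $\bar Z^N\to\bar Z$ is finite and surjective, $\mathrm{Spec}\,L\to\bar Z$ lifts to $\mathrm{Spec}\,L'\to\bar Z^N$ for a finite extension $L'/L$. Let $R'$ be a localization of the integral closure of $R_1$ in $L'$ at a maximal ideal, with valuation $v'$ and ramification index $e'$ over $R_1$. The valuative criterion gives a map $\mathrm{Spec}\,R'\to\bar Z^N$ lifting $\mathrm{Spec}\,R_1\to\bar Z$. On $\bar Z^N$ we have $M_{1,\infty}|_{\bar Z^N}=M_{2,\infty}|_{\bar Z^N}+D$ with $D$ effective, and the generic point of $\mathrm{Spec}\,R'$ lies over $M_1^o$, so it avoids all three divisors. Hence $e'm_2=v'(M_{2,\infty})\le v'(M_{1,\infty})=e'em$, which proves the claim.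

\emph{Descent.} Put $n=\lceil m/a\rceil$. Then $\lceil m_2/a\rceil\le\lceil em/a\rceil\le en$. The uniformizer $\pi$ of $R$ has valuation $e$ in $R_1$, so $\pi^nx_i^*\alpha\in\Omega^1_{R_1}$. This holds at every maximal ideal of $R_L$. The module $\Omega^1_{R_L}$ is torsion-free, its localizations at maximal ideals being free, so it is the intersection of these localizations in $\Omega^1_L$, and $\pi^nx_i^*\alpha\in\Omega^1_{R_L}$. By $E$-linearity of the trace and Lemma~\ref{lem:trace}(a), $\mathrm{Tr}_{L/E}(x_i^*\alpha)\in\pi^{-n}\Omega^1_R$.
\end{proof}

\begin{lemma}\label{lem:sheaf}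
$F_a\in\mathrm{MNST}$.
\end{lemma}

\begin{proof}
Fix $\mathcal M$. The presheaf $U\mapsto\Omega^1(U^o)$ on the small \'etale site of $\bar M$ is an \'etale sheaf, so it is enough to show that the defining condition is \'etale local. Let $\{U_j\to U\}$ be an \'etale cover, let $\alpha\in\Omega^1(U^o)$ satisfy the condition on every $U_j$, and let $\rho\colon\mathrm{Spec}\,R\to U$ be a test. Choose $j$ and a point of $\mathrm{Spec}\,R\times_UU_j$ over the closed point of $\mathrm{Spec}\,R$. Its local ring $R'$ is a geometric DVR, essentially \'etale over $R$, with uniformizer $\pi$, and it defines a test of $U_j$ of the same multiplicity $m_\rho$. A basis of $\Omega^1_R$ is a basis of $\Omega^1_{R'}=R'\otimes_R\Omega^1_R$. With $n=\lceil m_\rho/a\rceil$, the coordinates of $\rho^*\alpha$ lie in $E\cap\pi^{-n}R'=\pi^{-n}R$.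
\end{proof}

\begin{proposition}\label{prop:invariant}
$F_a$ is $\bar\square$-invariant.
\end{proposition}

\begin{proof}
Let $\alpha\in F_a(\mathcal M\otimes\bar\square)\subset\Omega^1(M^o\times\mathbb A^1_s)$. The group $\Omega^1(M^o)$ embeds into the product of the $\Omega^1_E$, where $E$ runs over the residue fields of the generic points of $M^o$. Fix such an $E$ and write the restriction of $\alpha$ to $\mathbb A^1_E$ as a finite sum
\[
\sum_{n\ge0}s^n\beta_n+\sum_{n\ge0}c_ns^n\,ds,\qquad\beta_n\in\Omega^1_E,\ c_n\in E .
\]
Let $R=E[\sigma]_{(\sigma)}$, so that $\Omega^1_R=(R\otimes_E\Omega^1_E)\oplus R\,d\sigma$. For $r\ge1$, the point $\mathrm{Spec}\,E\to M^o$ and the substitution $s=\sigma^{-r}$ define a test $\mathrm{Spec}\,R\to\bar M\times\mathbb P^1$ of multiplicity $r$.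

For $r=1$ the permitted pole order is $\lceil1/a\rceil=1$, and the $d\sigma$-component is $-\sum c_n\sigma^{-n-2}d\sigma$. It has a pole of order $\ge2$ unless all $c_n$ vanish. For $r=2$ the permitted pole order is $\lceil2/a\rceil=1$, because $a\ge2$, and the other component is $\sum\sigma^{-2n}\beta_n$. It has a pole of order $\ge2$ unless $\beta_n=0$ for $n\ge1$. Thus $\alpha|_{\mathbb A^1_E}=\beta_0$, and both faces of $\alpha$ equal $\beta_0$ in $\Omega^1_E$.
\end{proof}

\begin{remark}\label{rem:a1}
On $(\mathbb A^1_t,\emptyset)\otimes\bar\square$ the form $s\,dt$ has faces $0$ and $dt$. At a test of multiplicity $m$ it lies in $\pi^{-m}\Omega^1_R$, so the definition with $a=1$ would admit it and invariance would fail. For $a\ge2$ this form still has only a simple pole along $s=\infty$; it is excluded by the ramified test $s=\sigma^{-2}$.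
\end{remark}

\subsection{Sections of $F_a$}

\begin{lemma}\label{lem:sections}
Let $\mathcal Z$ be a modulus pair.
\begin{itemize}
\item[(a)] If $g$ is a unit on $Z^o$, then $dg/g\in F_a(\mathcal Z)$.
\item[(b)] If $\theta\in F_a(\mathcal Z)$, then $y\,\theta\in F_a((\mathbb P^1_y,a\cdot\infty)\otimes\mathcal Z)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) At a test $\rho$ write $g=c\pi^n$ with $c\in R^\times$, so that $dg/g=dc/c+n\,d\pi/\pi$. If $n=0$ this lies in $\Omega^1_R$. If $n\ne0$ it lies in $\pi^{-1}\Omega^1_R$; moreover $g$ is not a unit of $R$, so the closed point is not sent into $Z^o$, whence $m_\rho\ge1$ and $\lceil m_\rho/a\rceil\ge1$.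

(b) A test of the product projects to a test of $\mathcal Z$, say of multiplicity $m'$, and has multiplicity $m=a\,\mathrm{pol}_v(y)+m'$. Then $y\theta$ has pole order at most $\mathrm{pol}_v(y)+\lceil m'/a\rceil=\lceil m/a\rceil$.
\end{proof}

\section{The class $f$ and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

We keep the notation of Section~\ref{sec:geometry} and identify $H^1(\mathcal S,-)$ with $H^1(\mathcal W,-)$ through $\beta$. The following statement isolates what is needed from $\mathcal X$.

\begin{proposition}\label{prop:criterion}
Let $\mathcal X$ be a modulus pair, $G=\mathbb Z_{\mathrm{tr}}(\mathcal X)$, and $\eta\in F_a(\mathcal X)$, with $\psi\colon C_*(\mathcal X)\to F_a$ as in Lemma~\ref{lem:detect}. Suppose that, for some $\Sigma$, there is $\gamma\in\mathrm{MCor}(\mathcal U\cap\mathcal V,\mathcal X)$ with $\gamma^*\eta=\omega$. Let $f=\partial\gamma\in H^1(\mathcal W,G)$ and let $\bar f\in H^1(\mathcal W,C_*(\mathcal X))$ be its image. Then: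
\begin{itemize}
\item[(a)] $i_0^*f=0$, hence $i_0^*\bar f=0$;
\item[(b)] $\psi(\bar f)\ne0$ in $H^1(\mathcal W,F_a)$, hence $\bar f\ne0$;
\item[(c)] the image of $\bar f$ in $H^1(\mathcal W,RC_*(\mathcal X))$ is zero.
\end{itemize}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:detect} applies to $F_a$ by Lemma~\ref{lem:sheaf} and Proposition~\ref{prop:invariant}.

(a) By Lemma~\ref{lem:MV}, $f$ restricts to zero on $\mathcal U$, and $i_0$ factors through $\mathcal U$ by Lemma~\ref{lem:face}.

(b) The class $\psi(\bar f)$ is the image of $\partial\gamma$ under $\eta\colon G\to F_a$, which is $\partial(\gamma^*\eta)=\partial\omega$ by naturality of $\partial$. If it were zero, Lemma~\ref{lem:MV} would give $\omega=\omega_U+\omega_V$ with $\omega_U\in F_a(\mathcal U)$ and $\omega_V\in F_a(\mathcal V)$. The local rings of $S$ at the generic points of $C$ and $D_0$ are tests of $\mathcal U$ of multiplicity $a$, and the first is also a test of $\mathcal V$. As $\lceil a/a\rceil=1$, the forms $\omega_U$ and $\omega_V$ have at most simple poles there. This contradicts Lemma~\ref{lem:residue}.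

(c) This is Proposition~\ref{prop:vanish} for $\mathcal M=\mathcal Y$, by (a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $(y,z)$ be the coordinates on $X^o=\mathbb A^1\times\mathbb G_m$. By Lemma~\ref{lem:sections}, (a) for $g=z$ and then (b), the form $\eta=y\,dz/z$ lies in $F_a(\mathcal X)$. Take $\Sigma=\{0,\infty\}$, so that $U\cap V=\mathbb A^1_x\times\mathbb G_{m,z}$. The morphism $(1/x,z)\colon U\cap V\to\mathbb P^1\times\mathbb P^1$ sends the interior into $X^o$. Its second component avoids $0$ and $\infty$, so it pulls $X_\infty$ back to $a\cdot\{x=0\}$, the modulus of $\mathcal U\cap\mathcal V$. By Lemma~\ref{lem:admissible}(a) it defines $\gamma\in\mathrm{MCor}(\mathcal U\cap\mathcal V,\mathcal X)$, and $\gamma^*\eta=x^{-1}dz/z=\omega$. By Proposition~\ref{prop:criterion}, $\bar f$ is a nonzero element in the kernel of $H^1(\mathcal W,C_*(\mathcal X))\to H^1(\mathcal W,RC_*(\mathcal X))$. An isomorphism in $D(\mathrm{MNST})$ would induce a bijection on these groups.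
\end{proof}

The class $\partial\omega\in H^1(\mathcal Y\otimes\bar\square,F_a)$ is nonzero, while $i_0^*\partial\omega=0$ as the image of $i_0^*f$. So $F_a$ is $\bar\square$-invariant and its first cohomology is not; this is the phenomenon behind the theorem. The hypothesis $a\ge2$ enters only in Proposition~\ref{prop:invariant}, and $b_0,b_1\ge1$ only make $z$ a unit on the interior. Perfectness of $k$ is used in Section~\ref{sec:sheaf}, to know that regular points are smooth.

\section{More general second factors}\label{sec:general}

The second factor of $\mathcal X$ served only to supply the section $dz/z$ of $F_a$. Any nonzero section will do. Call $A\in D(\mathrm{MNST})$ \emph{$\bar\square$-local} if $p^*\colon H^i(\mathcal M,A)\to H^i(\mathcal M\otimes\bar\square,A)$ is bijective for all $\mathcal M$ and $i$; then $i_0^*$ is the inverse of $p^*$, hence injective. By $-\otimes\mathbb Q$ we mean the functor on $D(\mathrm{MNST})$ induced by the exact functor $F\mapsto a_{\mathrm{Nis}}(F\otimes\mathbb Q)$. It comes with a natural map $A\to A\otimes\mathbb Q$, which is an isomorphism for a sheaf of $\mathbb Q$-vector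 spaces.

\begin{theorem}\label{thm:general}
Let $k$ be perfect, $a\ge2$, and let $\mathcal Z$ be a proper modulus pair with $F_a(\mathcal Z)\ne0$. Then the conclusion of Theorem~\ref{thm:main}, with the same $\mathcal W$, holds for $\mathcal X=(\mathbb P^1,a\cdot\infty)\otimes\mathcal Z$. Moreover:
\begin{enumerate}
\item For $\mathcal Y=(\mathbb A^1,a\cdot0)$, the map $i_0^*\colon H^1(\mathcal Y\otimes\bar\square,C_*(\mathcal X))\to H^1(\mathcal Y,C_*(\mathcal X))$ is not injective; so $C_*(\mathcal X)$ is not $\bar\square$-local in $D(\mathrm{MNST})$.
\item If $\mathrm{char}\,k=0$, then $C_*(\mathcal X)\otimes\mathbb Q\to RC_*(\mathcal X)\otimes\mathbb Q$ is not an isomorphism either.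
\end{enumerate}
\end{theorem}

\begin{proof}
Fix $0\ne\theta\in F_a(\mathcal Z)$ and put $\eta=y\,\theta$, which lies in $F_a(\mathcal X)$ by Lemma~\ref{lem:sections}(b). We must find $\Sigma$ and $\gamma$ with $\gamma^*\eta=\omega$. The form $\theta$ is arbitrary, so no morphism will in general pull it back to $dz/z$. Instead we restrict $\theta$ to a curve, multiply it by a function $g$, which the coordinate $y$ lets us do by replacing $1/x$ with $g/x$, and take a trace down to $\mathbb P^1$. The price is that finitely many points of $\mathbb P^1$ must be removed, which is why $\Sigma$ was allowed to be large.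

\emph{A curve on which $\theta$ is nonzero.} Since $Z^o$ is smooth and $\theta\ne0$, there is a closed point $\xi\in Z^o$ at which the value $\theta(\xi)\in\Omega^1\otimes\kappa(\xi)$ is nonzero. The residue field is separable over $k$, so $\Omega^1\otimes\kappa(\xi)\cong\mathfrak m_\xi/\mathfrak m_\xi^2$. Choose regular parameters $t_1,\dots,t_n$ at $\xi$ such that $\theta(\xi)=\sum c_i\,dt_i$ with $c_1\ne0$. Let $\Gamma_0\subset Z^o$ be the integral closed curve whose local ring at $\xi$ is the discrete valuation ring $\mathcal O_{Z^o,\xi}/(t_2,\dots,t_n)$. Let $\Gamma_1\ni\xi$ be its smooth locus, $\tau\colon\Gamma_1\to Z^o$ the inclusion, and $\kappa$ the function field. The section $\tau^*\theta$ of the invertible sheaf $\Omega^1_{\Gamma_1}$ has value $c_1dt_1\ne0$ at $\xi$, so $\tau^*\theta\ne0$ in $\Omega^1_\kappa$.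

\emph{The function $g$ and the set $\Sigma$.} Let $\bar\Gamma\supset\Gamma_1$ be the smooth proper connected curve with function field $\kappa$. As $k$ is perfect, there is $\zeta\in\kappa$ with $\kappa/k(\zeta)$ finite separable. It is a finite morphism $\zeta\colon\bar\Gamma\to\mathbb P^1$, and $d\zeta$ is a basis of $\Omega^1_\kappa$. Write $\tau^*\theta=\lambda\,d\zeta$ with $\lambda\in\kappa^\times$. The trace form of a separable extension is nondegenerate, so the $k(\zeta)$-linear map $g\mapsto\mathrm{tr}_{\kappa/k(\zeta)}(g\lambda)$ is onto $k(\zeta)$. Choose $g$, necessarily nonzero, with $\mathrm{tr}_{\kappa/k(\zeta)}(g\lambda)=1/\zeta$. Let $\Sigma$ consist of $0$, $\infty$, and the images under $\zeta$ of the zeros and poles of $g$ and of $\bar\Gamma\setminus\Gamma_1$. Then $\Gamma=\zeta^{-1}(P_\Sigma)$ is contained in $\Gamma_1$, it is finite over $P_\Sigma$, and $g$ is a unit on $\Gamma$.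

\emph{The correspondence.} Let $\mathcal Q=(\mathbb A^1_x\times\Gamma,\ a\cdot\{x=0\})$. The morphism $r=\mathrm{id}\times\zeta\colon\bar Q\to\mathbb A^1_x\times P_\Sigma=U\cap V$ is finite and surjective and pulls modulus back to modulus, so ${}^tr\in\mathrm{MCor}(\mathcal U\cap\mathcal V,\mathcal Q)$ by Lemma~\ref{lem:admissible}(b). Since $g$ is a unit, $j=(g/x,\tau)$ is a morphism $\bar Q\to\mathbb P^1\times\bar Z$, sending $Q^o$ into $X^o$. Its second component lands in $Z^o$, so $j^*X_\infty=a\cdot\mathrm{div}(x/g)=Q_\infty$, and $j\in\mathrm{MCor}(\mathcal Q,\mathcal X)$ by Lemma~\ref{lem:admissible}(a). Put $\gamma=j\circ{}^tr$.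

\emph{Its form.} We compute $\gamma^*\eta=r_*j^*\eta$ at the generic point, where $r_*$ is the trace for the separable extension $\kappa(x)/k(x,z)$ with $z=\zeta$. We have $j^*\eta=x^{-1}g\lambda\,dz$, and $\kappa(x)=\kappa\otimes_{k(z)}k(x,z)$, so the field trace of $g\lambda$ is still $1/z$. Lemma~\ref{lem:trace}(b) gives $\gamma^*\eta=x^{-1}z^{-1}dz=\omega$.

\emph{Conclusion.} Proposition~\ref{prop:criterion} applies. Parts (b) and (c) give the conclusion of Theorem~\ref{thm:main}, and parts (a) and (b) give item~1. For item~2, note that $F_a$ is a sheaf of $\mathbb Q$-vector spaces in characteristic zero, so $\psi$ factors as $C_*(\mathcal X)\to C_*(\mathcal X)\otimes\mathbb Q\to F_a\otimes\mathbb Q=F_a$. By (b), the image of $\bar f$ in $H^1(\mathcal W,C_*(\mathcal X)\otimes\mathbb Q)$ is nonzero. By (c) and naturality of $A\to A\otimes\mathbb Q$, its image in $H^1(\mathcal W,RC_*(\mathcal X)\otimes\mathbb Q)$ is zero.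
\end{proof}

Properness of $\mathcal Z$ is not used in this proof; it places $\mathcal X$ within the scope of the conjecture. We end with three families of pairs with $F_a(\mathcal Z)\ne0$.

\begin{example}[Units]
Suppose that $Z^o$ is connected, with function field $E$, and carries a unit $g$ transcendental over $k$. In characteristic zero $dg\ne0$, and $0\ne dg/g\in F_a(\mathcal Z)$ by Lemma~\ref{lem:sections}(a). In characteristic $p$, since $k$ is perfect, $dg=0$ exactly when $g\in E^p$, so we first extract roots. Complete $g$ to a transcendence basis $g,t_2,\dots,t_d$ of $E$ and extend the $g$-adic valuation of $k(t_2,\dots,t_d)(g)$ to a normalized discrete valuation $v$ of the finite extension $E$. Then $v(g)\ne0$, and $g=h^{p^n}$ forces $p^n\mid v(g)$. So there is a largest $n$ with $g=h^{p^n}$, $h\in E$. Both $h$ and $h^{-1}$ are integral over $\mathcal O(Z^o)$, so $h$ is a unit by normality, and $0\ne dh/h\in F_a(\mathcal Z)$. This applies, with $g=z$, to $\mathcal Z=(\mathbb P^1_z,b_0\cdot0+b_1\cdot\infty)\otimes\mathcal Z'$ for $b_0,b_1\ge1$ and $\mathcal Z'$ proper with connected nonempty interior. Taking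 $\mathcal Z'=(\mathbb P^{d-2},\emptyset)$ gives counterexamples $\mathcal X$ in every dimension $d\ge2$.
\end{example}

\begin{example}[Global forms]
Suppose that $Z_\infty=\emptyset$ and $H^0(\bar Z,\Omega^1)\ne0$. Every test has multiplicity $0$ and pulls a global form back into $\Omega^1_R$, so $F_a(\mathcal Z)=H^0(\bar Z,\Omega^1)\ne0$.
\end{example}

\begin{example}[Large modulus]
Let $\mathcal Z=(\mathbb P^1_z,b\cdot\infty)$ with $b>a$. Then $dz\in F_a(\mathcal Z)$. At a test with $v(z)\ge0$ we have $dz\in\Omega^1_R$. Otherwise $z=c\pi^{-r}$ with $c$ a unit and $r\ge1$, and $dz=\pi^{-r}dc-rc\,\pi^{-r-1}d\pi$ has pole order at most $r+1$. The multiplicity is $br$, and $br/a>r$ gives $\lceil br/a\rceil\ge r+1$.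
\end{example}

\begin{thebibliography}{9}

\bibitem{CR}
Chatzistamatiou and R\"ulling, \emph{Higher direct images of the structure sheaf in positive characteristic}, Algebra \& Number Theory 5 (2011).

\bibitem{KSY}
Kahn, Saito and Yamazaki, \emph{Reciprocity sheaves}, with appendices by R\"ulling, Compositio Math.\ 152 (2016).

\bibitem{note}
\emph{Motives with modulus}, \texttt{http://www.lcv.ne.jp/\%7Esmaki/articles/}\allowbreak\texttt{motivemodulus2015-note.pdf}.

\end{thebibliography}
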